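# Quadratic centers with $\lambda_3=\lambda_6$: the period grows outward

## 1. Do larger orbits take longer? Three systems to test

Consider the quadratic vector fields in Bautin form

$$\dot x = \lambda_1 x - y - \lambda_3 x^2 + (2\lambda_2+\lambda_5)xy + \lambda_6 y^2,\qquad \dot y = x + \lambda_1 y + \lambda_2 x^2 + (2\lambda_3+\lambda_4)xy - \lambda_2 y^2, \tag{1}$$

with $\lambda\in\mathbb R^6$, and restrict to $\lambda_1=0$, $\lambda_3=\lambda_6$. The linear part at the origin is $\dot x=-y$, $\dot y=x$, a rotation with period $2\pi$. For these parameters the origin is a *center*: it has a neighborhood filled, apart from the origin itself, with periodic orbits around it (Section 4 proves this again).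

**Definitions.** The *period annulus* $\mathcal A$ is the largest set of nonconstant periodic orbits surrounding the origin for which $\mathcal A\cup\{0\}$ is connected and is a neighborhood of $0$. The *period function* assigns to each orbit in $\mathcal A$ its minimal period; we parametrize orbits by the position $\xi\ge0$ along a section that starts at the origin and is transversal to the orbits. The center is an *isochrone* if the period function is constant.

The first guess is that larger orbits take longer: **if the center is not an isochrone, the period increases with $\xi$ over the whole annulus.** This is exactly the conjecture we are asked to prove or disprove; the problem comes from "Bifurcation of Critical Periods". Let us try it by hand.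

**Test 1: the linear system.** If all $\lambda_i=0$, every orbit is a circle with period $2\pi$. The guess says nothing here.

**Test 2: holomorphic fields.** Put $z=x+iy$ and suppose the system reads $\dot z=iz+Az^2$. With $\zeta=1/z$ we get $\dot\zeta=-\dot z/z^2=-i\zeta-A=-i(\zeta-iA)$, so $\zeta(t)=iA+(\zeta_0-iA)e^{-it}$. On a nonconstant periodic orbit $z$ is bounded and never $0$, so $\zeta$ is defined for all times and nonconstant, and its minimal period is $2\pi$. Every such system is an isochrone. So the clause "if not an isochrone" is not decoration: there are nonlinear isochrones.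

**Test 3: an exponential oscillator.** Take $\lambda_5=-1$ and all other $\lambda_i=0$:
$$\dot x=-y(1+x),\qquad \dot y=x .$$
The line $x=-1$ is invariant, so closed orbits around $0$ stay in $x>-1$. With $X=\log(1+x)$ the system becomes $\dot X=-y$, $\dot y=e^X-1$, and it conserves $H=\frac12y^2+F(X)$, $F(X)=e^X-1-X$. The function $F$ is strictly convex with minimum $0$ at $0$ and tends to $\infty$ at both ends, so each $h>0$ gives one closed orbit. If $X_-<0<X_+$ solve $F=h$, then
$$T(h)=2\int_{X_-}^{X_+}\frac{dX}{\sqrt{2(h-F(X))}} .$$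

*Small $h$.* Put $\varepsilon=\operatorname{sgn}(X)\sqrt{2F(X)}$. From $2F=X^2(1+\frac X3+\frac{X^2}{12}+\cdots)$ we get $\varepsilon=X+\frac{X^2}6+\frac{X^3}{36}+\cdots$, hence $X=\varepsilon-\frac{\varepsilon^2}6+\frac{\varepsilon^3}{36}+\cdots$ and $dX/d\varepsilon=1-\frac\varepsilon3+\frac{\varepsilon^2}{12}+\cdots$. Substituting $\varepsilon=\sqrt{2h}\sin\varphi$, odd powers integrate to $0$ and
$$T(h)=2\int_{-\pi/2}^{\pi/2}\frac{dX}{d\varepsilon}\Big|_{\varepsilon=\sqrt{2h}\sin\varphi}d\varphi=2\Bigl(\pi+\frac{2h}{12}\cdot\frac\pi2+O(h^2)\Bigr)=2\pi+\frac\pi6h+O(h^2).$$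

*Large $h$.* Since $F(-h)=e^{-h}-1+h\le h$, we have $X_-\le-h$. Since $h-F\le h$, $T(h)\ge 2(X_+-X_-)/\sqrt{2h}\ge\sqrt{2h}\to\infty$.

So the period starts upward and ends at infinity, as guessed. What these two computations do not exclude is a decrease in between. That is the difficulty of the question: a statement about *all* $h$.

## 2. The theorem in complex notation

For $\lambda_1=0$, $\lambda_3=\lambda_6$ the quadratic part of $\dot z=\dot x+i\dot y$ is
$$(-\lambda_3+i\lambda_2)(x^2-y^2)+[(2\lambda_2+\lambda_5)+i(2\lambda_3+\lambda_4)]\,xy .$$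
Since $x^2-y^2=\frac{z^2+\bar z^2}2$ and $xy=\frac{z^2-\bar z^2}{4i}$, there is no $z\bar z$ term, and

$$\dot z=iz+Az^2+C\bar z^2,\qquad 4A=\lambda_4-i\lambda_5,\qquad 4C=-(4\lambda_3+\lambda_4)+i(4\lambda_2+\lambda_5). \tag{2}$$

For instance, the coefficient of $\bar z^2$ is $\frac12(-\lambda_3+i\lambda_2)+\frac i4\bigl[(2\lambda_2+\lambda_5)+i(2\lambda_3+\lambda_4)\bigr]$, which is the stated $C$. Test 2 is the case $C=0$. In Test 3, $4C=-i$. Recall that a *first integral* is a function that is constant along orbits.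

**Theorem 1.** Let $\lambda_1=0$, $\lambda_3=\lambda_6$. There is a first integral $H$ on the period annulus, without critical points there, with $H=\frac12(x^2+y^2)+O(3)$ at the origin, such that each $h\in(0,\infty)$ is the value of $H$ on exactly one orbit of the annulus, and $h$ increases outward. Let $T(h)$ be the minimal period of that orbit.

1. If $C=0$ (that is, $\lambda_4=-4\lambda_3$, $\lambda_5=-4\lambda_2$), then $T\equiv2\pi$.
2. If $C\ne0$, then $T$ is $C^1$ and $T'(h)>0$ for all $h>0$. Moreover $T(0^+)=2\pi$ and $T'(0^+)=\frac{8\pi}3|C|^2>0$.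

So the isochrones are exactly the systems with $C=0$. In Test 3, $|C|^2=\frac1{16}$ and the theorem predicts $T'(0^+)=\frac\pi6$, as computed.

**The theorem implies the conjecture.** Follow $H$ along a section transversal to the orbits and starting at $0$. Since $dH\ne0$ in $\mathcal A$ and the kernel of $dH$ is the flow direction, $dH$ does not vanish on the tangent of the section, so $dH/d\xi\neq0$ keeps one sign. As $H>0$ in $\mathcal A$ and $H\to0$ at the origin, $h$ is a strictly increasing function of $\xi$. Hence, if the center is not an isochrone, then $C\ne0$ and the period strictly increases with $\xi$. The conjecture is true.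

## 3. Rotating away $x^2-y^2$ in $\dot x$

*Purpose: find coordinates in which $\dot x$ has the factor $y$, as in Test 3.*

Substituting $z=e^{i\varphi}\zeta$ in (2) replaces $(A,C)$ by $(Ae^{i\varphi},Ce^{-3i\varphi})$. Periods, $|C|$ and $x^2+y^2$ do not change. The function $R(\varphi)=\operatorname{Re}(Ae^{i\varphi}+Ce^{-3i\varphi})$ is continuous with $R(\varphi+\pi)=-R(\varphi)$, so it has a zero. After a rotation we may therefore assume $\operatorname{Re}(A+C)=0$. The quadratic part equals $(A+C)(x^2-y^2)+2i(A-C)xy$, so the system becomes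

$$\dot x=-y(1+cx),\qquad \dot y=x+\alpha x^2+\beta xy-\alpha y^2, \tag{3}$$

with $c=2\operatorname{Im}(A-C)$, $\alpha=\operatorname{Im}(A+C)$ and $\beta=2\operatorname{Re}(A-C)=-4\operatorname{Re}C$ (because $\operatorname{Re}A=-\operatorname{Re}C$). Put $\delta=\alpha(c-\alpha)$ and $\kappa=c-2\alpha=-4\operatorname{Im}C$. Then

$$\kappa^2+\beta^2=16|C|^2,\qquad \kappa^2+4\delta=c^2. \tag{4}$$

The second identity is $c^2-4c\alpha+4\alpha^2+4\alpha c-4\alpha^2=c^2$.

*Example.* The system $\dot x=-y+axy$, $\dot y=x+bxy$, for which the problem quotes the conjecture as known when $a^2+b^2\ne0$, is (3) with $\alpha=0$, $c=-a$, $\beta=b$. In the form $\dot x=-y(1+cx)$, $\dot y=x(1+\beta y)$ one recognizes a Lotka–Volterra system. There $\delta=0$ and $\kappa=c$.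

## 4. Separation of variables with $s=y/(1+\alpha x)$

In the Lotka–Volterra case $\dot y=x(1+\beta y)$, so dividing each equation by its factor in its own variable separates the system. For general $\alpha$ we look for $s=y/m(x)$ with $\dot s=x\,q(s)$. At $y=0$ this requires $(x+\alpha x^2)/m=x\,q(0)$, so $m=1+\alpha x$ up to a constant. This choice works.

**Step 1. One-dimensional data.** *Purpose: set up the functions that will appear for both variables.* For real $b,d$ let $P(v)=1+bv+dv^2$, and let $J$ be the component of $\{P>0\}$ containing $0$. On $J$ define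
$$dW=\frac{dv}{P(v)},\quad W(0)=0;\qquad V(v)=\int_0^v\frac{\sigma\,d\sigma}{P(\sigma)} .$$
Thus $dV/dW=v$, and $V$ increases strictly away from $v=0$, where it is $0$. Moreover $V\to\infty$ at both ends of $J$: at a finite end $P$ vanishes to order 1 or 2 and the integral diverges; at an infinite end $v/P(v)$ is asymptotic to a nonzero constant times $1/v$, $1$ or $v$, and it diverges again.

For $e>0$ let $v_-(e)<0<v_+(e)$ be the two solutions of $V=e$, let $W_\pm(e)$ be the values of $W$ there, and set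
$$\ell_{b,d}(e)=W_+(e)-W_-(e),\qquad \ell'_{b,d}(e)=\frac1{v_+(e)}+\frac1{|v_-(e)|}, \tag{5}$$
the second formula because $dW/dV=1/v$. Since $|v_\pm|$ are increasing and $v_\pm\sim\pm\sqrt{2e}$ as $e\to0$, $\ell'_{b,d}$ is positive, continuous and decreasing on $(0,\infty)$, and it is $O(e^{-1/2})$ at $0$. Reflecting $v\mapsto-v$ gives $\ell_{-b,d}=\ell_{b,d}$.

*Example.* For $b=0$ we have $V=\frac1{2d}\log(1+dv^2)$ (or $v^2/2$ if $d=0$). So $v_\pm^2=N_d(e)$ and
$$\ell'_{0,d}(e)=\frac2{\sqrt{N_d(e)}},\qquad N_d(e)=\frac{e^{2de}-1}d,\quad N_0(e)=2e . \tag{6}$$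

**Step 2. The separated equations.** *Purpose: turn (3) into a Hamiltonian system with $H=F+G$.* Let $I$ be the component of $\{(1+\alpha x)(1+cx)>0\}$ containing $0$; on $I$ both factors are positive, since they equal $1$ at $0$ and do not vanish on $I$. Let $q(s)=1+\beta s+\delta s^2$ and let $J_G$ be the component of $\{q>0\}$ containing $0$. Put
$$\Omega_0=\{(x,(1+\alpha x)s):x\in I,\ s\in J_G\},\qquad s=\frac y{1+\alpha x}.$$
This is an open set. By (3),
$$\dot s=\frac{x+\alpha x^2+\beta xy-\alpha y^2}{1+\alpha x}+\frac{\alpha y^2(1+cx)}{(1+\alpha x)^2}=x+\beta xs+s^2\bigl[-\alpha(1+\alpha x)+\alpha(1+cx)\bigr]=x\,q(s),$$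
and $\dot x=-s(1+\alpha x)(1+cx)$. With
$$dX=\frac{dx}{(1+\alpha x)(1+cx)},\quad dS=\frac{ds}{q(s)},\quad F=\int_0^x\frac{\xi\,d\xi}{(1+\alpha\xi)(1+c\xi)},\quad G=\int_0^s\frac{\sigma\,d\sigma}{q(\sigma)},$$
where $X$ and $S$ vanish at $0$, we have $F_X=x$, $G_S=s$ and
$$\dot X=-s=-G_S,\qquad \dot S=x=F_X,\qquad H=F+G\ \text{ is a first integral.} \tag{7}$$

**Step 3. The level curves.** *Purpose: each $h>0$ gives exactly one periodic orbit in $\Omega_0$.* As functions of $X$ and of $S$, $F$ and $G$ are strictly convex ($F_{XX}=(1+\alpha x)(1+cx)>0$, $G_{SS}=q>0$), have minimum $0$ at $0$, and tend to $\infty$ at the ends of their intervals by Step 1. So $H$ is strictly convex on the open rectangle of the $(X,S)$, has minimum $0$ at the origin, and tends to $\infty$ at the boundary. Each ray from the origin meets $\{H=h\}$ exactly once, and the gradient $(F_X,G_S)=(x,s)$ vanishes only at the origin. Hence $\{H=h\}$ is a closed curve around the origin; it contains no equilibrium, so it is exactly one periodic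 orbit. The curves are nested, with $h$ increasing outward. Near $0$ we have $F=\frac12x^2+O(3)$, $G=\frac12s^2+O(3)$ and $s=y+O(2)$, so $H=\frac12(x^2+y^2)+O(3)$.

## 5. There is nothing of the annulus outside $\Omega_0$

By Section 4, $\Omega_0\setminus\{0\}\subset\mathcal A$. The conjecture concerns the *whole* annulus, so we need equality.

**Lemma 2.** $\Omega_0\setminus\{0\}=\mathcal A$.

*Proof.* Suppose not. Then $\Omega_0$ is a nonempty, relatively open, proper subset of the connected set $\mathcal A\cup\{0\}$, so it is not relatively closed. There is $p=(x,y)\in\mathcal A$ with $p\in\overline{\Omega_0}$ and $p\notin\Omega_0$.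

**Step 1. An invariant algebraic curve.** *Purpose: find a polynomial that must vanish on the boundary of $\Omega_0$.* Let
$$Q(x,y)=(1+\alpha x)^2+\beta(1+\alpha x)y+\delta y^2 ,$$
so $Q=(1+\alpha x)^2q(s)>0$ in $\Omega_0$. There,
$$\frac{\dot Q}Q=-2\alpha s(1+cx)+x(\beta+2\delta s)=\beta x-2\alpha s(1+\alpha x)=\beta x-2\alpha y ,$$
where we used $2\delta sx=2\alpha csx-2\alpha^2sx$. So $\dot Q=(\beta x-2\alpha y)Q$ is a polynomial identity valid on an open set, hence valid everywhere. Also $(1+cx)^{\cdot}=-cy(1+cx)$. Therefore $R=(1+cx)Q$ satisfies $\dot R=(\text{polynomial})\cdot R$, and the set $\{R=0\}$ is invariant.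

**Step 2. $R(p)=0$.** *Purpose: place the orbit of $p$ on that curve.* By closure, $1+\alpha x\ge0$, $1+cx\ge0$ and $Q\ge0$ at $p$. Assume $1+cx>0$ and $Q>0$ at $p$.

- If $1+\alpha x>0$, then $x\in\overline I$ and $(1+\alpha x)(1+cx)>0$, so $x\in I$, because a component of an open set is relatively closed in it. Likewise $s=y/(1+\alpha x)\in\overline{J_G}$ and $q(s)=Q/(1+\alpha x)^2>0$, so $s\in J_G$. Then $p\in\Omega_0$, a contradiction.
- If $1+\alpha x=0$, then $\alpha\ne0$, $x=-1/\alpha$ and $1+cx=\frac{\alpha-c}\alpha>0$. So $\delta=-\alpha^2\cdot\frac{\alpha-c}\alpha<0$ and $Q(p)=\delta y^2\le0$, a contradiction.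

**Step 3. A periodic orbit does not fit in finitely many lines.** *Purpose: the contradiction.* The periodic orbit $\gamma(t)$ of $p$ lies in $\{R=0\}$. This set is contained in a finite union of lines $L_i$: the set $\{1+cx=0\}$ is a line or empty, and $Q$ is a nonzero real quadratic form in $1+\alpha x$ and $y$. If $\alpha\ne0$, these two are affine coordinates and the zero set of $Q$ is a point or at most two lines; if $\alpha=0$, then $\delta=0$ and $Q=1+\beta y$. The finitely many closed sets $\{t:\gamma(t)\in L_i\}$ cover $\mathbb R$, so the union of their interiors is dense. On it, $\gamma'$ is parallel to one of finitely many directions. As $\gamma'$ is continuous and never zero, its direction is a continuous function of $t$ with values, by density, in a finite set; hence it is constant. Then the coordinate of $\gamma$ along this direction is strictly monotone, which is impossible for a periodic $\gamma$. $\square$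

All claims of Theorem 1 about $H$ are now proved. What remains is the function $T$.

## 6. The period as a convolution, and a duality

Write $(f*g)(h)=\int_0^hf(e)g(h-e)\,de$. *Example:* $e^{-1/2}*e^{-1/2}=\int_0^h\frac{de}{\sqrt{e(h-e)}}=\pi$ for every $h$.

**Lemma 3.** Let $\ell_F$ be the function $\ell$ of $P=(1+\alpha v)(1+cv)$. Then $T=\ell_F'*\ell_{\beta,\delta}'$.

*Proof.* On $\{H=h\}$ we have $|\dot X|=|s|$, and each $X$ with $F(X)<h$ occurs once on the arc $s>0$ and once on the arc $s<0$. There $G=h-F(X)$, so by (5)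
$$T(h)=\int_{F(X)<h}\ell'_{\beta,\delta}(h-F(X))\,dX .$$
On each of the branches $X<0$ and $X>0$ use $e=F(X)$, $|dX|=de/|x|$, and add. $\square$

The two polynomials here, $(1+\alpha v)(1+cv)$ and $1+\beta v+\alpha(c-\alpha)v^2$, look unrelated. The next lemma makes the relation visible.

**Lemma 4 (duality).** If $\alpha,c\in\mathbb R$, then $P=(1+\alpha v)(1+cv)$ and $\hat P=(1-\alpha v)(1+(c-\alpha)v)$ have the same $\ell$.

*Proof.* *Purpose of the change of variables: add to $W$ a function of the level $V$, which does not change differences of $W$ on a level.* On $J$ both factors of $P$ are positive. Put $\hat W=W+\alpha V$. Then $d\hat W=(1+\alpha v)\,dW=\frac{dv}{1+cv}$, so $\hat W$ increases with $v$, and at the two points of a level $V=e$ the differences of $\hat W$ and of $W$ agree. Put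
$$\hat v=\frac{dV}{d\hat W}=\frac v{1+\alpha v},$$
which is increasing in $v$ (derivative $(1+\alpha v)^{-2}$). Since $1-\alpha\hat v=\frac1{1+\alpha v}$ and $1+(c-\alpha)\hat v=\frac{1+cv}{1+\alpha v}$,
$$\frac{d\hat v}{d\hat W}=\frac{1+cv}{(1+\alpha v)^2}=\hat P(\hat v),\qquad dV=\hat v\,d\hat W .$$
So $V$ as a function of $\hat v$ is the function belonging to $\hat P$. The image of $J$ under $v\mapsto\hat v$ is an open interval containing $0$ on which $\hat P>0$, so it lies in $\hat J$. It is all of $\hat J$, because $V\to\infty$ at its ends while the function belonging to $\hat P$ is finite inside $\hat J$. $\square$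

*Example.* For $\alpha=c=1$: $P=(1+v)^2$ has $V=\log(1+v)+\frac1{1+v}-1$, and with $\hat v=\frac v{1+v}$ this is $-\log(1-\hat v)-\hat v$, the function of $\hat P=1-v$.

Since $(1-\alpha v)(1+(c-\alpha)v)=1+\kappa v-\delta v^2$, Lemmas 3 and 4 give

$$T=\ell'_{\kappa,-\delta}*\ell'_{\beta,\delta}. \tag{8}$$

The two polynomials have opposite quadratic coefficients, and by (4) their linear coefficients carry $C$. The function $T$ is continuous on $(0,\infty)$: in
$$(f*g)(h)=\int_0^1h\,f(h\tau)\,g(h(1-\tau))\,d\tau$$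
the integrand is bounded by a constant times $(\tau(1-\tau))^{-1/2}$ for $h$ in compact sets, so dominated convergence applies.

**Formula (8) on the isochrones.** If $C=0$, then $\kappa=\beta=0$, $c=2\alpha$ and $\delta=\alpha^2\ge0$. For $\delta=0$, $T=\frac2{\sqrt{2e}}*\frac2{\sqrt{2e}}=2\pi$. For $\delta>0$ put $u=e^{2\delta e}$ and $E=e^{2\delta h}$. Then
$$N_{-\delta}(e)=\frac{u-1}{\delta u},\qquad N_\delta(h-e)=\frac{E-u}{\delta u},\qquad de=\frac{du}{2\delta u},$$
and by (6)
$$T(h)=\int_0^h\frac{4\,de}{\sqrt{N_{-\delta}(e)N_\delta(h-e)}}=2\int_1^E\frac{du}{\sqrt{(u-1)(E-u)}}=2\pi, \tag{9}$$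
in agreement with Test 2.

**A first attempt, and where it stops.** It is natural to compare each factor with $e^{-1/2}$. For $f=\ell'_{\kappa,-\delta}$ and $g=\ell'_{\beta,\delta}$ we have
$$T(h)=\int_0^1\bigl[\sqrt{h\tau}\,f(h\tau)\bigr]\bigl[\sqrt{h(1-\tau)}\,g(h(1-\tau))\bigr]\frac{d\tau}{\sqrt{\tau(1-\tau)}} .$$
If both $\sqrt e\,f(e)$ and $\sqrt e\,g(e)$ were increasing, we would be done. But they need not be. For $\delta>0$ and $\beta=0$, $\sqrt e\,g(e)=2\sqrt{e/N_\delta(e)}$ is strictly *decreasing*, because $N_\delta(e)/e=(e^{2\delta e}-1)/(\delta e)$ is strictly increasing. For $\kappa=\beta=0$ the decrease of one factor and the increase of the other cancel exactly, by (9). So we cannot require this monotonicity of each factor. We first replace this tool by a sharper one, which settles a large part of the parameter space, and then return to this cancellation.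

## 7. Laplace transforms, Binet's formula and the Lotka–Volterra case

Convolutions become products under the Laplace transform $\hat f(p)=\int_0^\infty e^{-pe}f(e)\,de$, $p>0$. *Example:* $e^{-1/2}$ has transform $\sqrt{\pi/p}$, so $\ell'_{0,0}=2/\sqrt{2e}$ has transform $\sqrt{2\pi/p}$. The transform of $\ell'_{b,d}$ is finite for all $p>0$, since $\ell'_{b,d}$ is decreasing and $O(e^{-1/2})$ at $0$. Changing variables on both branches,

$$\widehat{\ell'_{b,d}}(p)=\int e^{-pV}\,dW, \tag{10}$$

the integral running over all of $W(J)$. By Tonelli, $\widehat{f*g}=\hat f\hat g$ for nonnegative $f,g$. We recall two textbook facts.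

*Uniqueness.* Two continuous functions on $(0,\infty)$, integrable near $0$, whose transforms converge absolutely and agree for all $p>0$, are equal.

*Binet's first formula* (Whittaker–Watson, §12.31). For $x>0$,
$$\Gamma(x)=\sqrt{2\pi}\,x^{x-1/2}e^{-x}e^{\theta(x)},\qquad \theta(x)=\int_0^\infty g(t)e^{-tx}\frac{dt}t,\qquad g(t)=\tfrac12\coth\tfrac t2-\tfrac1t . \tag{11}$$

From here on $g$ is this function. We need four of its properties.

1. $g'(t)=\frac1{t^2}-\frac1{4\sinh^2(t/2)}>0$, since $\sinh\frac t2>\frac t2$. Also $g(0^+)=0$ and $g(\infty)=\frac12$, so $g>0$.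
2. $g(t)/t\to\frac1{12}$ as $t\to0$, because $\coth y=\frac1y+\frac y3+\cdots$.
3. For each $\tau>0$, $x\mapsto g(\tau/x)$ is strictly convex on $(0,\infty)$. By scaling take $\tau=1$: $g(1/x)=\frac12\coth\frac1{2x}-x$, and with $y=\frac1{2x}$ the derivative of the first term is $\frac1{4x^2\sinh^2y}=(y/\sinh y)^2$. This is strictly decreasing in $y$, hence strictly increasing in $x$.
4. For $a>0$, substituting $t=\tau/a$, $\theta(pa)=\int_0^\infty g(\tau/a)e^{-p\tau}\frac{d\tau}\tau$.

**Lemma 5.** Let $r\ge0$ be continuous and bounded on $[0,\infty)$. Then $\rho=\sum_{n\ge1}r^{*n}/n!$ is continuous on $[0,\infty)$, $\rho\ge r$, $\rho(0)=r(0)$, and $1+\hat\rho(p)=e^{\hat r(p)}$ for all $p>0$.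

*Proof.* If $r\le R$, then by induction $r^{*n}(\tau)\le R^n\tau^{n-1}/(n-1)!$. So the series of continuous functions converges locally uniformly, and only $n=1$ contributes at $\tau=0$. All terms are nonnegative, so $\rho\ge r$. By Tonelli $\widehat{r^{*n}}=\hat r^{\,n}$, and sum and transform may be interchanged; $\hat r(p)\le R/p$ is finite. $\square$

**The linear factor.** *Purpose: compute the transform for $P=1+mv$, $m>0$.* Here $v=(e^{mW}-1)/m$ and $V=(e^{mW}-1-mW)/m^2$. With $a=1/m^2$ and $w=e^{mW}$, (10) gives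
$$\widehat{\ell'_{m,0}}(p)=\sqrt a\,e^{pa}\int_0^\infty w^{pa-1}e^{-paw}\,dw=\sqrt a\,e^{pa}(pa)^{-pa}\,\Gamma(pa)=\sqrt{\frac{2\pi}p}\;e^{\theta(pa)}. \tag{12}$$

**Lotka–Volterra.** For $\dot x=-y(1+cx)$, $\dot y=x(1+\beta y)$ we have $\delta=0$, $\kappa=c$. By (8), (12), reflection and property 4,
$$\hat T(p)=\frac{2\pi}p\,e^{\hat r(p)},\qquad r(\tau)=\frac{g(c^2\tau)+g(\beta^2\tau)}\tau ,$$
where a term with zero coefficient is $0$. If $c,\beta$ are not both zero, $r$ is positive, bounded and continuous on $[0,\infty)$ by properties 1 and 2. So $\hat T=\frac{2\pi}p(1+\hat\rho)$ with $\rho\ge r>0$, and uniqueness gives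
$$T(h)=2\pi\Bigl(1+\int_0^h\rho\Bigr),\qquad T'=2\pi\rho>0 .$$
This is the special case quoted in the problem. The mechanism is that each factor is $\ell'_{0,0}$ "times $1+$ a positive density", and this property, unlike the monotonicity of $\sqrt e\,\ell'$, passes to convolutions without effort.

## 8. Real roots

**Lemma 6.** Let $P=1+bv+dv^2$ with $b^2\ge4d$. Then there is a continuous $\rho\ge0$ on $[0,\infty)$ with
$$\widehat{\ell'_{b,d}}(p)=\sqrt{2\pi/p}\,\bigl(1+\hat\rho(p)\bigr),\qquad \rho(0)=\frac{b^2-3d}{12}.$$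
If $P\not\equiv1$, then $\rho>0$ on $(0,\infty)$ and $1+\hat\rho(p)\to\infty$ as $p\to0^+$. If $P\equiv1$, then $\rho=0$.

*Proof.* The case $P\equiv1$ is the example in Section 7. Otherwise write $P=(1+\alpha v)(1+cv)$ with real $\alpha,c$; in this proof these are just the coefficients of the factors.

**Step 1. Reduction.** *Purpose: leave only two shapes.* Reflection and duality preserve $\ell$. Up to these, we may assume

- (i) $P=1+mv$, $m>0$; or
- (ii) $P=(1+\mu v)(1-\nu v)$, $\mu,\nu>0$.

Indeed, if $\alpha c=0$, reflect if necessary to get (i). If $\alpha c<0$, this is (ii). If $\alpha c>0$, reflect and order so that $0<\alpha\le c$; the dual $(1-\alpha v)(1+(c-\alpha)v)$ is (ii) if $c>\alpha$, and reflects to (i) if $c=\alpha$. The number $b^2-3d=\alpha^2-\alpha c+c^2$ does not change: for reflection this is clear, and under the duality $(\alpha,c)\mapsto(-\alpha,c-\alpha)$ it becomes $\alpha^2+\alpha(c-\alpha)+(c-\alpha)^2=\alpha^2-\alpha c+c^2$.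

**Step 2. The transform in case (ii).** *Purpose: reduce (10) to a Beta integral.* Put
$$t=\frac{\nu(1+\mu v)}{\mu+\nu}\in(0,1),\qquad a=\frac1{\mu(\mu+\nu)},\qquad a'=\frac1{\nu(\mu+\nu)},\qquad a+a'=\frac1{\mu\nu}.$$
Then $1+\mu v=\frac{(\mu+\nu)t}\nu$, $1-\nu v=\frac{(\mu+\nu)(1-t)}\mu$ and $dv=\frac{\mu+\nu}{\mu\nu}\,dt$, so
$$dW=\frac{dt}{(\mu+\nu)\,t(1-t)},\qquad v=\frac{(\mu+\nu)t-\nu}{\mu\nu},\qquad dV=v\,dW=\Bigl(-\frac at+\frac{a'}{1-t}\Bigr)dt ;$$
for the last formula note $-\frac at+\frac{a'}{1-t}=\frac{(a+a')t-a}{t(1-t)}$. Hence $V=-a\log t-a'\log(1-t)+\text{const}$, with minimum $0$ at $t=\frac a{a+a'}$, which fixes the constant, and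
$$\int e^{-pV}dW=\frac1{\mu+\nu}\,\frac{(a+a')^{p(a+a')}}{a^{pa}\,a'^{\,pa'}}\,\frac{\Gamma(pa)\Gamma(pa')}{\Gamma(p(a+a'))}=\sqrt{\frac{2\pi}p}\;e^{\theta(pa)+\theta(pa')-\theta(p(a+a'))}. \tag{13}$$
The last equality is (11): the powers cancel except for a factor $\sqrt{2\pi/p}\,\sqrt{(a+a')/(aa')}$, and $\frac{a+a'}{aa'}=(\mu+\nu)^2$.

**Step 3. Positivity.** *Purpose: apply Lemma 5.* By (12), (13) and property 4,
$$\widehat{\ell'}(p)=\sqrt{2\pi/p}\;\exp\int_0^\infty k(\tau)e^{-p\tau}\frac{d\tau}\tau,$$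
with $k(\tau)=g(\tau/a)$ in case (i) and $k(\tau)=g(\tau/a)+g(\tau/a')-g(\tau/(a+a'))$ in case (ii). Since $g$ is positive and increasing, $g(\tau/a)>g(\tau/(a+a'))$ in case (ii), and $k>0$ on $(0,\infty)$ in both cases. By properties 1 and 2, $r=k/\tau$ extends to a continuous bounded function on $[0,\infty)$. Lemma 5 gives $\rho\ge r$, so $\rho>0$ on $(0,\infty)$. In both cases $k\to\frac12$ at $\infty$, so $\int^\infty k\,d\tau/\tau=\infty$ and $1+\hat\rho(p)=e^{\hat r(p)}\to\infty$ as $p\to0^+$, by monotone convergence. Finally $\rho(0)=r(0)$, and by property 2, $12\,r(0)=\frac1a=m^2$ in case (i), while in case (ii) $12\,r(0)=\frac1a+\frac1{a'}-\frac1{a+a'}=(\mu+\nu)^2-\mu\nu=\mu^2+\mu\nu+\nu^2$. Both equal $b^2-3d$; in case (ii), $b=\mu-\nu$ and $d=-\mu\nu$. $\square$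

**Proof of Theorem 1 when $\beta^2\ge4\delta$.** Both polynomials in (8) satisfy the hypothesis of Lemma 6: for $1+\kappa v-\delta v^2$ the discriminant is $\kappa^2+4\delta=c^2\ge0$ by (4), and for $1+\beta v+\delta v^2$ it is our assumption. Lemma 6 gives $\rho_F,\rho_G\ge0$ with
$$\hat T(p)=\frac{2\pi}p(1+\hat\rho_F)(1+\hat\rho_G),$$
and since $T$ is continuous, uniqueness gives
$$T(h)=2\pi\Bigl(1+\int_0^h(\rho_F+\rho_G+\rho_F*\rho_G)\Bigr),\qquad T'=2\pi(\rho_F+\rho_G+\rho_F*\rho_G).$$
So $T\in C^1$, and $T'>0$ for all $h>0$ unless both polynomials are $\equiv1$, that is, $\kappa=\beta=\delta=0$; in that exceptional case $C=0$ by (4) and $T\equiv2\pi$. Conversely, if $C=0$, then $\kappa=\beta=0$, so $c=2\alpha$ and $0=\beta^2\ge4\delta=4\alpha^2$; hence $\delta=0$ and we are in the exceptional case. Finally $T(0^+)=2\pi$ and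
$$T'(0^+)=\frac{2\pi}{12}\bigl[(\kappa^2+3\delta)+(\beta^2-3\delta)\bigr]=\frac\pi6(\kappa^2+\beta^2)=\frac{8\pi}3|C|^2 .$$

## 9. Complex roots: measuring from the isochrone

Now let $\beta^2<4\delta$, so $\delta>0$ and $q>0$ on all of $\mathbb R$. The previous argument stops precisely here. As $p\to0^+$, (10) gives by monotone convergence
$$\widehat{\ell'_{\beta,\delta}}(p)\to\int_{\mathbb R}\frac{ds}{q(s)}=\frac{2\pi}{\sqrt{4\delta-\beta^2}}<\infty . \tag{14}$$
Hence $\sqrt{p/2\pi}\;\widehat{\ell'_{\beta,\delta}}(p)\to0$, and this cannot be $1+\hat\rho(p)\ge1$ with $\rho\ge0$. The second factor of $T$ is really worse than $\ell'_{0,0}$, and the first factor must pay for it.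

By (9) we know the exact balance: $\ell'_{0,-\delta}*\ell'_{0,\delta}=2\pi$. So we measure the deviation of *each* factor from its value on the isochrone with the same $\delta$, not from the linear system. The first factor is compared with $\ell'_{0,-\delta}$ by Laplace transforms. The second is compared with $\ell'_{0,\delta}=2/\sqrt{N_\delta}$ directly, by a differential equation.

**Lemma 7.** Let $\delta>0$. There is a continuous $\tilde\rho\ge0$ on $[0,\infty)$ with
$$\ell'_{\kappa,-\delta}=\ell'_{0,-\delta}+\tilde\rho*\ell'_{0,-\delta},\qquad \tilde\rho(0)=\kappa^2/12 .$$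
If $\kappa\ne0$, then $\tilde\rho>0$ on $(0,\infty)$; if $\kappa=0$, then $\tilde\rho=0$.

*Proof.* The polynomial $1+\kappa v-\delta v^2$ has one root of each sign, so it equals $(1+\mu v)(1-\nu v)$ with $\mu,\nu>0$, $\mu\nu=\delta$, $\mu-\nu=\kappa$. Apply (13) to it, and to the case $\mu=\nu=\sqrt\delta$, in which both parameters equal $q_0=\frac1{2\delta}$. In both cases the sum of the parameters is $\frac1\delta=2q_0$, so the third terms $\theta(p/\delta)$ cancel in the quotient:
$$\frac{\widehat{\ell'_{\kappa,-\delta}}(p)}{\widehat{\ell'_{0,-\delta}}(p)}=\exp\int_0^\infty\tilde k(\tau)e^{-p\tau}\frac{d\tau}\tau,\qquad \tilde k(\tau)=g(\tau/a)+g(\tau/a')-2g(\tau/q_0).$$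
As $q_0=\frac{a+a'}2$, the strict convexity in property 3 gives $\tilde k>0$ on $(0,\infty)$ if $a\ne a'$, that is, $\mu\ne\nu$, $\kappa\ne0$; and $\tilde k=0$ if $\kappa=0$. The function $\tilde k/\tau$ is continuous and bounded on $[0,\infty)$. Lemma 5 yields $\tilde\rho\ge\tilde k/\tau$ with $\widehat{\ell'_{\kappa,-\delta}}=(1+\hat{\tilde\rho})\,\widehat{\ell'_{0,-\delta}}$. Both sides of the asserted identity are continuous on $(0,\infty)$ (for $\tilde\rho*\ell'_{0,-\delta}$ use the scaled integral as after (8), with bound $\mathrm{const}\cdot\tau^{-1/2}$), so uniqueness gives it. Also, by property 2, $12\,\tilde\rho(0)=\frac1a+\frac1{a'}-\frac2{q_0}=(\mu+\nu)^2-4\delta=(\mu-\nu)^2=\kappa^2$. $\square$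

## 10. A Riccati comparison for the other factor

**Lemma 8.** Let $b^2<4d$ and $L(e)=\sqrt{N_d(e)}\,\ell'_{b,d}(e)$. Then $L$ extends to a $C^1$ function on $[0,\infty)$ with $L(0)=2$, $L'(0)=b^2/3$. If $b\ne0$, then $L'>0$ on $[0,\infty)$; if $b=0$, then $L\equiv2$.

*Proof.* For $b=0$ this is (6). By reflection let $b>0$. Here $J=\mathbb R$ and $d>0$.

**Step 1. Equations for the endpoints.** *Purpose: express $L'/L$ through two quantities that obey nearly the same Riccati equation.* Put $u=1/v_+(e)$ and $\omega=1/|v_-(e)|$. From $dV=v\,dv/P$, the functions $x=v_+$ and $w=|v_-|$ satisfy $x'=P(x)/x$ and $w'=P(-w)/w$, so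
$$u'=-(u^3+bu^2+du),\qquad \omega'=-(\omega^3-b\omega^2+d\omega),\qquad \ell'=u+\omega .$$
Put
$$n=\frac1{N_d},\qquad \Sigma=u^2-u\omega+\omega^2-b(\omega-u),\qquad Z=n-\Sigma .$$
Then $\ell''=u'+\omega'=-\ell'(\Sigma+d)$. From $N_d'=2(1+dN_d)$ we get $(\sqrt{N_d})'=\sqrt{N_d}\,(n+d)$. Hence
$$L'=\sqrt{N_d}\,\bigl[(n+d)\ell'+\ell''\bigr]=L\,Z ,$$
and the claim becomes $Z>0$, that is, $n>\Sigma$. The function $n$ satisfies exactly
$$n'+2n^2+2dn=0 . \tag{15}$$
(For $b=0$ one has $u=\omega$ and $\Sigma=u^2=n$.) So we compute the same expression for $\Sigma$.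

**Step 2. The defect of $\Sigma$.** *Purpose: show that $\Sigma$ satisfies (15) with a negative right side.* Put
$$j=\omega-u,\qquad k=b-j,\qquad Y=u\omega>0 .$$
We have $j>0$: for $\sigma>0$, $P(-\sigma)<P(\sigma)$ gives $V(-\sigma)>V(\sigma)$, so $V(-w)=V(x)<V(-x)$ and $w<x$. Since $u^2-u\omega+\omega^2=j^2+Y$, $\Sigma=Y+j^2-bj=Y-jk$. Next, $\omega^3-u^3=j(j^2+3Y)$ and $\omega^2+u^2=j^2+2Y$ give
$$j'=-j(j^2+3Y)+b(j^2+2Y)-dj=j^2k+Y(2k-j)-dj,$$
$$Y'=-Y\bigl(u^2+\omega^2-b(\omega-u)+2d\bigr)=-Y(2Y-jk+2d),$$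
where $b=j+k$ was used. From $\Sigma=j^2+Y-bj$, $\Sigma'=(2j-b)j'+Y'=(j-k)j'+Y'$. Therefore
$$\begin{aligned}\Sigma'+2\Sigma^2+2d\Sigma=\;&j^3k-j^2k^2+Y(3jk-j^2-2k^2)-dj^2+djk-2Y^2+jkY-2dY\\&+2Y^2-4jkY+2j^2k^2+2dY-2djk\\=\;&j^2k(j+k)-Y(j^2+2k^2)-dj(j+k).\end{aligned}$$
The first line is $(j-k)j'+Y'$, and the second is $2(Y-jk)^2+2d(Y-jk)$. Since $j+k=b$,
$$\Sigma'+2\Sigma^2+2d\Sigma=-\mathcal E,\qquad \mathcal E=Y(j^2+2k^2)+bj(d-jk) . \tag{16}$$
Because $d>\frac{b^2}4=\frac{(j+k)^2}4\ge jk$, $b>0$, $j>0$ and $Y>0$, we have $\mathcal E>0$ for all $e>0$. (If $k=0$, the term $Yj^2$ is still positive; nothing is needed about the sign of $k$.)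

**Step 3. Subtracting.** *Purpose: a linear equation for $Z$.* Subtracting (16) from (15) and using $n^2-\Sigma^2=(n+\Sigma)Z$,
$$Z'+\phi Z=\mathcal E,\qquad \phi=2n+2\Sigma+2d . \tag{17}$$

**Step 4. Behavior at $e=0$.** *Purpose: an initial condition for (17), and the values at $0$.* Near $v=0$, $2V=v^2(1-\frac{2b}3v+\cdots)$, so $\varepsilon:=v\sqrt{2V/v^2}=v-\frac b3v^2+\cdots$ is an analytic local coordinate with $\varepsilon^2=2V$. Inverting, $v(\varepsilon)=\varepsilon+\frac b3\varepsilon^2+\cdots$, and $f(\varepsilon):=1/v(\varepsilon)=\frac1\varepsilon-\frac b3+O(\varepsilon)$ is a convergent Laurent series. For small $\varepsilon=\sqrt{2e}>0$ we have $v_\pm(e)=v(\pm\varepsilon)$, so $u=f(\varepsilon)$, $\omega=-f(-\varepsilon)$. Thus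
$$j=-f(\varepsilon)-f(-\varepsilon)=\tfrac{2b}3+O(\varepsilon^2),\qquad Y=-f(\varepsilon)f(-\varepsilon)=\varepsilon^{-2}+O(1)$$
are even in $\varepsilon$, so they are Laurent series in $e=\varepsilon^2/2$; in particular $Y=\frac1{2e}+O(1)$. Also $n=\frac d{e^{2de}-1}=\frac1{2e}+O(1)$ is a Laurent series in $e$. The poles cancel in $Z=n-Y+jk$, so $Z$ is analytic at $e=0$. Moreover $\Sigma=Y-jk=\frac1{2e}+O(1)$, $\phi=\frac2e+O(1)$, and $L=\sqrt{N_d}\,(u+\omega)\to2$, because $\sqrt{N_d}\sim\sqrt{2e}$ and $u+\omega\sim2/\sqrt{2e}$. Since $L'=LZ$ has a limit at $0$, $L\in C^1[0,\infty)$ with $L(0)=2$.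

Multiply (17) by $e$ and let $e\to0$. With $j\to\frac{2b}3$, $k\to\frac b3$, $eY\to\frac12$, $e\phi\to2$ we get $2Z(0)=\frac12\bigl(\frac{4b^2}9+\frac{2b^2}9\bigr)=\frac{b^2}3$. So $Z(0)=\frac{b^2}6$ and $L'(0)=L(0)Z(0)=\frac{b^2}3>0$.

**Step 5. Integrating.** *Purpose: $Z>0$ for all $e>0$.* Let $M(e)=\exp\int_1^e\phi$. Since $\phi=\frac2e+O(1)$ near $0$, $M(e)\sim\mathrm{const}\cdot e^2$, so $MZ\to0$ as $e\to0^+$. By (17), $(MZ)'=M\mathcal E>0$. Hence $MZ>0$, so $Z>0$ and $L'=LZ>0$ on $(0,\infty)$. $\square$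

## 11. Proof of Theorem 1 when $\beta^2<4\delta$

**Step 1. Splitting off the first factor.** *Purpose: reduce to a convolution with $\ell'_{0,-\delta}$.* By Lemma 7, (8) and associativity of convolution of nonnegative functions,
$$T=T_1+\tilde\rho*T_1,\qquad T_1=\ell'_{0,-\delta}*\ell'_{\beta,\delta}. \tag{18}$$

**Step 2. $T_1$ is nondecreasing.** *Purpose: repeat computation (9) with the weight $L$.* Let $L=\sqrt{N_\delta}\,\ell'_{\beta,\delta}$ as in Lemma 8 and $E=e^{2\delta h}$. With $u=e^{2\delta e}$, the formulas before (9) give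
$$T_1(h)=\int_0^h\frac{2L(h-e)\,de}{\sqrt{N_{-\delta}(e)N_\delta(h-e)}}=\int_1^E\frac{L(h-e)\,du}{\sqrt{(u-1)(E-u)}} .$$
Putting $u=1+(E-1)\tau$, and noting $h-e=\frac1{2\delta}\log\frac Eu$, we get a fixed interval and a fixed weight:
$$T_1(h)=\int_0^1L(\eta(\tau,h))\frac{d\tau}{\sqrt{\tau(1-\tau)}},\qquad \eta=\frac1{2\delta}\log\frac E{1+(E-1)\tau}\in[0,h],$$
$$\frac{\partial\eta}{\partial h}=1-\frac{E\tau}{1+(E-1)\tau}=\frac{1-\tau}{1+(E-1)\tau}\in(0,1]\qquad(0<\tau<1,\ h\ge0).$$
For $h$ in a bounded set, $L'(\eta)\,\partial_h\eta$ is bounded since $L\in C^1[0,\infty)$, so we may differentiate under the integral by dominated convergence. Hence $T_1\in C^1[0,\infty)$, $T_1(0)=2\int_0^1\frac{d\tau}{\sqrt{\tau(1-\tau)}}=2\pi$, and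
$$T_1'(h)=\int_0^1L'(\eta)\,\partial_h\eta\,\frac{d\tau}{\sqrt{\tau(1-\tau)}}\ge0 .$$
By Lemma 8, $T_1'>0$ if $\beta\ne0$, and $T_1\equiv2\pi$ if $\beta=0$.

**Step 3. Conclusion.** *Purpose: differentiate (18) and read off signs.* We have $T\in C^1$ and
$$T'(h)=T_1'(h)+2\pi\tilde\rho(h)+\int_0^h\tilde\rho(\tau)\,T_1'(h-\tau)\,d\tau ,$$
and every term is nonnegative.

- If $\beta\ne0$, then $T'\ge T_1'>0$.
- If $\kappa\ne0$, then $T'(h)\ge2\pi\tilde\rho(h)>0$ for $h>0$.
- If $\beta=\kappa=0$, that is, $C=0$ by (4), then $\tilde\rho=0$ and $T=T_1\equiv2\pi$.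

Finally $T(0^+)=2\pi$. At $h=0$, $E=1$ and $\partial_h\eta=1-\tau$, so
$$T'(0^+)=\frac{\beta^2}3\int_0^1\frac{(1-\tau)\,d\tau}{\sqrt{\tau(1-\tau)}}+2\pi\,\frac{\kappa^2}{12}=\frac{\beta^2}3\cdot\frac\pi2+\frac{\pi\kappa^2}6=\frac\pi6(\beta^2+\kappa^2)=\frac{8\pi}3|C|^2 .$$

The cases $\beta^2\ge4\delta$ (Section 8) and $\beta^2<4\delta$ exhaust all systems with $\lambda_1=0$, $\lambda_3=\lambda_6$, and by Lemma 2 the values $h\in(0,\infty)$ parametrize the whole period annulus. This proves Theorem 1, and with it the conjecture. $\blacksquare$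

## 12. The limit of the period at the outer boundary

In Test 3 the period tended to infinity. This does not happen for every system of the family. The following complement is not needed for the conjecture. Let $T(\infty)=\lim_{h\to\infty}T(h)$, which exists in $(0,\infty]$ since $T$ is monotone.

**Proposition 9.** In the notation of (3):

1. If $\beta^2\ge4\delta$ and the system is not linear, then $T$ increases from $2\pi$ to $+\infty$.
2. If $\beta^2<4\delta$, then
$$T(\infty)=2\pi\sqrt{\frac{4\delta+\kappa^2}{4\delta-\beta^2}} .$$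
If $C\ne0$, then $T$ increases strictly from $2\pi$ to this finite value; the two values coincide exactly when $\kappa=\beta=0$, that is, for the isochrones.

*Proof.* *Purpose of the first line: read $T(\infty)$ off the transform.* Since $T$ is monotone, monotone convergence gives
$$p\,\hat T(p)=\int_0^\infty e^{-t}\,T(t/p)\,dt\to T(\infty)\qquad(p\to0^+).$$

*Part 1.* If both polynomials in (8) were $\equiv1$, then $\kappa=\beta=\delta=0$, so $c=0$ by (4), then $\alpha=\frac{c-\kappa}2=0$, and (3) would be linear. So at least one of them is not $\equiv1$. By Lemma 6 one of the factors in $p\hat T=2\pi(1+\hat\rho_F)(1+\hat\rho_G)$ tends to $\infty$ and the other is $\ge1$.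

*Part 2.* Write $1+\kappa v-\delta v^2=(1+\mu v)(1-\nu v)$ as in Lemma 7. In (13) the powers tend to $1$ as $p\to0^+$, and $\Gamma(x)\sim1/x$ as $x\to0^+$, so
$$p\,\widehat{\ell'_{\kappa,-\delta}}(p)\to\frac1{\mu+\nu}\cdot\frac{a+a'}{aa'}=\mu+\nu=\sqrt{\kappa^2+4\delta}=|c| .$$
Multiply by (14). The limit equals $2\pi$ exactly when $\kappa^2=-\beta^2$, that is, $\kappa=\beta=0$. Strict increase for $C\neq0$ is Theorem 1. $\square$

*Example.* Take $\alpha=1$, $c=2$, $\beta=1$ in (3):
$$\dot x=-y(1+2x),\qquad\dot y=x+x^2+xy-y^2 .$$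
Here $\delta=1$, $\kappa=0$ and $\beta^2=1<4\delta$. By (4), $|C|=\frac14$, so $T$ starts at $2\pi$ with slope $\frac\pi6$, exactly as in Test 3; but it increases only to $2\pi\sqrt{4/3}=4\pi/\sqrt3$.
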